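# Bound states of a locally deformed plane carrying an attractive $\delta$-interaction

## 1. A point well on the line, and a plane in space

Fix $\kappa>0$ and consider on the line the quadratic form
$$t[g]=\int_{\mathbb R}|g'|^2\,dz-2\kappa|g(0)|^2,\qquad g\in H^1(\mathbb R).$$
It describes a particle attracted by a single point. Its lowest energy can be found by hand. Write $s(z)=\operatorname{sgn}z$ and expand a square:
$$\|g'+\kappa s g\|^2=\int|g'|^2+\kappa^2|g|^2\,dz+\kappa\int s\,(|g|^2)'\,dz .$$
On $(0,\infty)$ the last integrand contributes $-|g(0)|^2$, and on $(-\infty,0)$ it contributes $-|g(0)|^2$ as well. Hence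
$$t[g]+\kappa^2\|g\|^2=\|g'+\kappa s g\|^2\ \ge 0. \tag{1}$$
So $t\ge-\kappa^2$ on normalized functions, with equality exactly when $g'=-\kappa s g$, that is, for multiples of
$$e(z)=\sqrt\kappa\,e^{-\kappa|z|},\qquad \|e\|_{L^2(\mathbb R)}=1,\qquad e'=-\kappa s e,\qquad t[e]=-\kappa^2 .$$

Now put the same attraction on a plane. Write $x=(x_h,z)\in\mathbb R^2\times\mathbb R$, let $\Pi=\{z=0\}\subset\mathbb R^3$, and let $\nabla_h$ be the gradient in $x_h$. For $u\in H^1(\mathbb R^3)$, slicing along vertical lines gives
$$\int|\nabla u|^2+\kappa^2|u|^2\,dx-2\kappa\int_\Pi|u|^2\,dx_h=\int|\nabla_hu|^2\,dx+\int_{\mathbb R^2}\Big(t[u(x_h,\cdot)]+\kappa^2\|u(x_h,\cdot)\|^2\Big)dx_h\ \ge0 .$$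
(For almost every $x_h$ the slice $u(x_h,\cdot)$ lies in $H^1(\mathbb R)$, and the trace of $u$ on $\Pi$ is its value at $z=0$. Indeed, if $u_n\in C_c^\infty$ and $u_n\to u$ in $H^1(\mathbb R^3)$, then along a subsequence $u_n(x_h,\cdot)\to u(x_h,\cdot)$ in $H^1(\mathbb R)$ for a.e. $x_h$, so the values at $0$ converge.) The bottom $-\kappa^2$ is approached but there is no need for an eigenfunction: use $e(z)$ cut off far away in the horizontal plane. The cutoff that we need throughout is, for $n\ge2$,
$$\zeta_n(x_h)=\begin{cases}1,&|x_h|\le n,\\ 2-\dfrac{\log|x_h|}{\log n},&n\le|x_h|\le n^2,\\ 0,&|x_h|\ge n^2,\end{cases}\qquad \int_{\mathbb R^2}|\nabla\zeta_n|^2=\int_n^{n^2}\frac{2\pi r\,dr}{r^2(\log n)^2}=\frac{2\pi}{\log n}. \tag{2}$$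
With $u=\zeta_n e$ the form above equals $\int|\nabla\zeta_n|^2=2\pi/\log n\to0$, while $\|u\|^2\ge\pi n^2$. So the plane has lowest energy exactly $-\kappa^2$.

Finally, dent the plane: push up a small tent, or blow up a bubble. Does the dent trap the particle? In other words, does some energy drop strictly below $-\kappa^2$, for every dent and every strength of attraction? Here are the precise definitions.

**Definition (locally deformed hyperplane).** A *Lipschitz surface* $\Sigma\subset\mathbb R^3$ is a set such that every $p\in\Sigma$ has arbitrarily small open cylinders around it in which, in suitable rotated coordinates, $\Sigma$ is the graph of a Lipschitz function that stays away from the top and bottom of the cylinder. Its surface measure is $\sigma$. A *locally deformed hyperplane* is a connected, closed (that is, properly embedded, without boundary) Lipschitz surface $\Sigma$ such that $\Sigma\setminus\mathcal K=\Pi\setminus\mathcal K$ for some compact $\mathcal K\subset\mathbb R^3$.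

The graph of a compactly supported Lipschitz function $f:\mathbb R^2\to\mathbb R$ is an example; so is the tent $f(x_h)=\varepsilon\max(0,1-|x_h|)$. Not every example is a graph. Remove from $\Pi$ the disk $\{|x_h|<1\}$ and glue in the part with $z\ge0$ of the sphere of radius $\sqrt2$ centered at $(0,0,1)$. This bubble reaches out to $|x_h|=\sqrt2$ at height $1$, so it overhangs. At the rim $|x_h|=1$, in a vertical half-plane, the sphere leaves in the direction $(1,1)$ and the plane in the direction $(1,0)$. The direction bisecting this $45^\circ$ angle is tangent to neither piece, and the two pieces project along it to opposite sides of the rim. So near the rim the surface is a Lipschitz graph over the plane orthogonal to the bisector.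

**Definition (the operator).** For $\alpha>0$ let
$$Q_{\alpha,\Sigma}[u]=\int_{\mathbb R^3}|\nabla u|^2\,dx-\alpha\int_\Sigma|u|^2\,d\sigma,\qquad \operatorname{dom}Q_{\alpha,\Sigma}=H^1(\mathbb R^3).$$
This form is closed and semibounded, and $H_{\alpha,\Sigma}$ is the self-adjoint operator in $L^2(\mathbb R^3)$ associated with it by the first representation theorem: the Schrödinger operator $-\Delta-\alpha\delta_\Sigma$.

Recall that $\sigma_{\rm ess}$ is what remains of the spectrum after removing the isolated eigenvalues of finite multiplicity, and that those form $\sigma_d$. Recall also that $\inf\sigma(H_{\alpha,\Sigma})$ is the infimum of $Q_{\alpha,\Sigma}[u]/\|u\|^2$. From now on $\kappa=\alpha/2$. The following facts are given: $\sigma(H_{\alpha,\Pi})=\sigma_{\rm ess}(H_{\alpha,\Pi})=[-\frac14\alpha^2,\infty)$, and $\sigma_{\rm ess}(H_{\alpha,\Sigma})=[-\frac14\alpha^2,\infty)$ for every locally deformed hyperplane. Exner and Kondej (2003) show that $\sigma_d(H_{\alpha,\Sigma})\ne\emptyset$ for $C^4$-smooth $\Sigma\ne\Pi$ and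 all sufficiently large $\alpha$. Exner (2008) asks whether this holds for any $\Sigma\ne\Pi$ and all $\alpha>0$; the question is quoted in "On the bound state induced by $\delta$-interaction on a weakly deformed plane". The answer is yes.

**Theorem 1.** If $\Sigma\ne\Pi$ is a locally deformed hyperplane and $\alpha>0$, then $\inf\sigma(H_{\alpha,\Sigma})<-\frac14\alpha^2$. Since $\sigma_{\rm ess}(H_{\alpha,\Sigma})=[-\frac14\alpha^2,\infty)$, it follows that $\sigma_d(H_{\alpha,\Sigma})\ne\emptyset$.

## 2. Two natural trial functions, both with the wrong sign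

By the variational principle we need one $u\in H^1(\mathbb R^3)$ with $q_\Sigma[u]:=Q_{\alpha,\Sigma}[u]+\kappa^2\|u\|^2<0$. Let $\Sigma$ be the graph of a compactly supported Lipschitz $f$, and let $n$ be so large that $\zeta_n=1$ on $\operatorname{supp}f$.

First try the ground state of the flat plane, $u_n=\zeta_n(x_h)e(z)$. Comparing with $\Pi$, and using $e(z)^2=\kappa e^{-2\kappa|z|}$,
$$q_\Sigma[u_n]=\frac{2\pi}{\log n}+2\kappa^2\int_{\mathbb R^2}\Big(1-\sqrt{1+|\nabla f|^2}\,e^{-2\kappa|f|}\Big)\zeta_n^2\,dx_h .$$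
The dent gains area, which helps, but it leaves the region where $e$ is largest, which hurts. For the tent of height $\varepsilon$ the bracket is $2\kappa\varepsilon(1-|x_h|)+O(\varepsilon^2)$ on the unit disk and $0$ outside. Since $\int_{|x_h|<1}(1-|x_h|)\,dx_h=\pi/3$, the limit as $n\to\infty$ is $\frac{4\pi}3\kappa^3\varepsilon+O(\varepsilon^2)$, which is positive for small $\varepsilon$.

The obvious cure is to let the profile follow the surface: $u_n=\zeta_n(x_h)\,e(z-f(x_h))$. Now $\nabla_hu_n=e\nabla\zeta_n-\zeta_ne'\nabla f$, where $e$ and $e'$ are evaluated at $z-f(x_h)$. We use $\int e^2=1$, $\int e'^2=\kappa^2$, $\int ee'=0$ and $e(0)^2=\kappa$, and get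
$$q_\Sigma[u_n]=\int|\nabla\zeta_n|^2+\kappa^2\int\Big(2+|\nabla f|^2-2\sqrt{1+|\nabla f|^2}\Big)\zeta_n^2\ \longrightarrow\ \kappa^2\int_{\mathbb R^2}\Big(\sqrt{1+|\nabla f|^2}-1\Big)^2dx_h .$$
This limit is strictly positive for every $f\not\equiv0$; for the tent it is $\pi\kappa^2(\sqrt{1+\varepsilon^2}-1)^2$. So this trial function leaves a fixed positive surplus exactly when there is a dent. A correction would have to beat this surplus for every shape and every $\alpha$, and the ansatz does not even make sense for the bubble of Section 1.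

So instead of guessing a profile, we want the surface itself to produce a function with no surplus. Formula (1) suggests how: there the ground state is the solution of a first-order equation, and the form is the square of the first-order operator.

## 3. Spinors and a first-order square above the form

Suppose $\Sigma$ has two sides $\Omega_\pm$, put $s=\pm1$ on $\Omega_\pm$ and $M=\kappa s$. (Section 8 constructs the sides.) If $\mathbf n$ is the unit normal pointing into $\Omega_+$, the divergence theorem gives $\int M\operatorname{div}F\,dx=-2\kappa\int_\Sigma F\cdot\mathbf n\,d\sigma$. Only a consequence of this will matter, so we isolate it. Set $s_0(x)=\operatorname{sgn}z$ and $B_R=\{|x|<R\}$.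

**Theorem 2.** Let $\kappa>0$, let $M\in L^\infty(\mathbb R^3;\mathbb R)$ satisfy $M=\kappa s_0$ a.e. outside some $B_R$, and let $\nu$ be a positive Radon measure on $\mathbb R^3$ such that

* (a) $\int|u|^2d\nu\le C\|u\|_{H^1}^2$ for $u\in C_c^\infty(\mathbb R^3)$;
* (b) $\big|\int M\operatorname{div}F\,dx\big|\le\int|F|\,d\nu$ for all $F\in C_c^1(\mathbb R^3;\mathbb R^3)$.

Let $q[u]=\int|\nabla u|^2+M^2|u|^2\,dx-\int|u|^2d\nu$ on $H^1(\mathbb R^3)$. If $q\ge0$ on $H^1(\mathbb R^3)$, then $M=\kappa s_0$ a.e.

Condition (b) says that the distributional gradient of $M$ is a vector measure dominated by $\nu$. The basic example is $M=\kappa s_0$ and $\nu=2\kappa\sigma$ on $\Pi$: there $\int\kappa s_0\operatorname{div}F\,dx=-2\kappa\int_\Pi F_3\,dx_h$, and (1) together with slicing shows that $q\ge0$. For $M=\kappa s$ and $\nu=\alpha\sigma$ on $\Sigma$ we have $q[u]=Q_{\alpha,\Sigma}[u]+\frac14\alpha^2\|u\|^2$, so Theorem 2 will say that a nonnegative form forces flatness.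

We must say what $\int|u|^2d\nu$ means for $u\in H^1$, since $\nu$ may live on a null set.

**Lemma 3 (trace).** The map $u\mapsto u$ on $C_c^\infty$ extends to a bounded map $T:H^1(\mathbb R^3)\to L^2(\nu)$. If $u$ is Lipschitz with compact support, $Tu=u$. If $\eta$ is bounded and Lipschitz, $T(\eta u)=\eta\,Tu$. For real $u\in H^1$, $T|u|=|Tu|$.

Proof. The extension exists by (a) and density; we read $\int|u|^2d\nu$ as $\int|Tu|^2d\nu$. If $u$ is Lipschitz with compact support, its mollifications converge to $u$ in $H^1$ and uniformly, with supports in one compact set. That set has finite $\nu$-measure, so they converge to $u$ in $L^2(\nu)$ too, and $Tu=u$. For $u\in C_c^\infty$ the function $\eta u$ is Lipschitz with compact support, so $T(\eta u)=\eta u=\eta Tu$. Multiplication by $\eta$ is bounded on $H^1$ and on $L^2(\nu)$, so the identity extends to $H^1$ by density. For the last claim take real $u_n\in C_c^\infty$ with $u_n\to u$ in $H^1$. Then $|u_n|$ is bounded in $H^1$ and converges to $|u|$ in $L^2$, so $|u_n|\rightharpoonup|u|$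 weakly in $H^1$ and $T|u_n|\rightharpoonup T|u|$ weakly in $L^2(\nu)$. On the other hand $T|u_n|=|u_n|=|Tu_n|\to|Tu|$ in $L^2(\nu)$. The two limits agree. $\square$

Consequently $T$ is local and defined on $H^1_{loc}$: on a ball $B$ set $Tu=T(\eta u)$ with a Lipschitz cutoff $\eta=1$ on $B$. Two choices $\eta,\eta'$ agree, because for a cutoff $\theta$ supported in $B$ we have $\theta\,T(\eta u)=T(\theta u)=\theta\,T(\eta'u)$.

Now look for a square. With a scalar function the direct analogue of (1) uses a fixed unit vector $\mathbf e$. For real $u\in C_c^\infty$,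
$$\|\nabla u+Mu\,\mathbf e\|^2=\int|\nabla u|^2+M^2u^2\,dx+\int M\operatorname{div}(u^2\mathbf e)\,dx\ \ge\ q[u]$$
by (b). The inequality points the right way: a solution of $\nabla u=-Mu\,\mathbf e$, suitably cut off, would have no surplus. But these are three equations for one unknown. We shall see in Section 7 that a positive solution forces $M=\kappa s_0$, so for a genuine dent there is none. We need as many equations as unknowns, and a first-order operator whose square is the Laplacian. The Pauli matrices provide both: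
$$\sigma_1=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad\sigma_2=\begin{pmatrix}0&-i\\i&0\end{pmatrix},\quad\sigma_3=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad\boldsymbol\sigma\cdot\nabla=\sum_j\sigma_j\partial_j=\begin{pmatrix}\partial_3&\partial_1-i\partial_2\\\partial_1+i\partial_2&-\partial_3\end{pmatrix}.$$
They are Hermitian and satisfy $\sigma_k\sigma_j=\delta_{jk}+i\sum_l\varepsilon_{kjl}\sigma_l$. Hence for real $\xi\in\mathbb R^3$ the antisymmetric part cancels and $(\boldsymbol\sigma\cdot\xi)^2=|\xi|^2$; for instance $\xi=(1,0,1)$ gives $\begin{pmatrix}1&1\\1&-1\end{pmatrix}^2=2\cdot I$. Two consequences: $|(\boldsymbol\sigma\cdot\xi)\chi|=|\xi||\chi|$ for $\chi\in\mathbb C^2$, and by the Fourier transform $\|\boldsymbol\sigma\cdot\nabla\Psi\|=\|\nabla\Psi\|$ for $\Psi\in H^1(\mathbb R^3;\mathbb C^2)$. Put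
$$P=\boldsymbol\sigma\cdot\nabla+M,\qquad P_0=\boldsymbol\sigma\cdot\nabla+\kappa s_0 .$$

**Lemma 4 (basic inequality).** For $\Psi=(f_1+if_2,\,f_3+if_4)\in H^1(\mathbb R^3;\mathbb C^2)$ with $f_k$ real,
$$\sum_{k=1}^4q[f_k]\le\|P\Psi\|^2. \tag{3}$$

Proof. Both sides are continuous on $H^1$, so let $\Psi=(\psi_1,\psi_2)\in C_c^\infty$. Put $V_j=\Psi^*\sigma_j\Psi$, which is real. Then $V_3=|\psi_1|^2-|\psi_2|^2$, $V_1=2\operatorname{Re}(\overline{\psi_1}\psi_2)$ and $V_2=2\operatorname{Im}(\overline{\psi_1}\psi_2)$, so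
$$|V|^2=(|\psi_1|^2-|\psi_2|^2)^2+4|\psi_1|^2|\psi_2|^2=|\Psi|^4,\qquad\text{that is,}\qquad |V|=|\Psi|^2 .$$
As $\sigma_j$ is Hermitian, $\partial_jV_j=2\operatorname{Re}\big(\Psi^*\sigma_j\partial_j\Psi\big)$, so $2\operatorname{Re}\big(\Psi^*\,\boldsymbol\sigma\cdot\nabla\Psi\big)=\operatorname{div}V$. Expanding the square and using (b) with $F=V$,
$$\|P\Psi\|^2=\int|\nabla\Psi|^2+M^2|\Psi|^2\,dx+\int M\operatorname{div}V\,dx\ \ge\ \int|\nabla\Psi|^2+M^2|\Psi|^2\,dx-\int|\Psi|^2\,d\nu=\sum_kq[f_k].\qquad\square$$

For a surface, the loss in the inequality is $2\kappa\int_\Sigma(|V|-V\cdot\mathbf n)\,d\sigma$. The spinor may point its vector $V$ in different directions at different points.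

The plan for Theorem 2 is now as follows. We construct a nonzero solution of $P\psi=0$, whatever $M$ is, growing so slowly that cutting it off with $\zeta_n$ costs nothing in the limit. By (3) its components then have $q\to0$ or $q$ negative. If $q\ge0$, they are minimizers in a generalized sense, and minimizers of such a form have a sign. This makes the spinor direction constant, and we land on the overdetermined scalar equation, which forces $M=\kappa s_0$. The next four sections carry this out.

## 4. A right inverse of the flat operator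

**Step 1.** The purpose is to solve $P_0w=f$ for $f$ supported in $B_R$, with a solution that is controlled locally in $H^1$ and grows slowly.

In components,
$$P_0(w^{(1)},w^{(2)})=\Big((\partial_3+\kappa s_0)w^{(1)}+(\partial_1-i\partial_2)w^{(2)},\ (\partial_1+i\partial_2)w^{(1)}+(-\partial_3+\kappa s_0)w^{(2)}\Big). \tag{4}$$
We cannot simply invert $P_0$ in $L^2$. By skew-adjointness of $\boldsymbol\sigma\cdot\nabla$ the adjoint is $P_0^*=-\boldsymbol\sigma\cdot\nabla+\kappa s_0$, and for $b\in H^1(\mathbb R^2)$ we find $P_0^*(0,e\,b)=(-e(\partial_1-i\partial_2)b,\,0)$, because $e'+\kappa s_0e=0$. Its norm is $\|\nabla b\|$, which can be arbitrarily small compared with $\|b\|$. So the component of the right-hand side along $(0,e)$ needs its own treatment, and it is the only one. Let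
$$(Eg)(x_h,z)=e(z)\int_{\mathbb R} e(t)\,g(x_h,t)\,dt ,$$
an orthogonal projection in $L^2(\mathbb R^3)$.

**Lemma 5.** There is a linear map $\mathcal R:L^2(B_R;\mathbb C^2)\to H^1_{loc}(\mathbb R^3;\mathbb C^2)$ (arguments extended by $0$) with

* (i) $P_0\mathcal Rf=f$;
* (ii) $f\mapsto\mathcal Rf|_{B_R}$ is bounded from $L^2(B_R)$ to $H^1(B_R)$;
* (iii) $\eta(x_h)\mathcal Rf\in H^1(\mathbb R^3)$ for compactly supported Lipschitz $\eta$ on $\mathbb R^2$;
* (iv) $\int_{|x_h|<\rho}|\mathcal Rf|^2\,dx\le C_f(1+\log\rho)$ for $\rho\ge1$.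

Proof. Write $f=(f_1,f_2)=f^\perp+(0,e\,a)$ with
$$a(x_h)=\int e f_2\,dz,\qquad f^\perp=(f_1,(1-E)f_2).$$
Then $\operatorname{supp}a\subset\{|x_h|\le R\}$, $\|a\|\le\|f\|$ and $\|f^\perp\|\le\|f\|$. We find $w_1$ with $P_0w_1=(0,ea)$ and $w_2$ with $P_0w_2=f^\perp$, both linear in $f$, and set $\mathcal Rf=w_1+w_2$.

**Step 1a.** This step solves $P_0w_1=(0,ea)$ with the Cauchy kernel. Let $k(x_h)=\frac1{2\pi(x_1+ix_2)}$, the fundamental solution of $\partial_1+i\partial_2$, let $A=k*a$, so that $(\partial_1+i\partial_2)A=a$, and put $w_1=(eA,0)$. By (4),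
$$P_0w_1=\big((e'+\kappa s_0e)A,\ e(\partial_1+i\partial_2)A\big)=(0,ea).$$
If $|x_h|<2R$, only values of $k$ on $\{|y_h|<3R\}$ enter, so Young's inequality gives
$$\|A\|_{L^2(|x_h|<2R)}\le\|k\|_{L^1(|x_h|<3R)}\|a\|=3R\,\|a\|,$$
and in the same way $A\in L^2_{loc}$. For $\eta\in C_c^\infty(\mathbb R^2)$ we have $\eta A\in L^2$ and
$$(\partial_1+i\partial_2)(\eta A)=\eta a+A\,(\partial_1+i\partial_2)\eta\in L^2 .$$
Since $|\xi_1+i\xi_2|=|\xi|$, Plancherel gives $\|\nabla(\eta A)\|=\|(\partial_1+i\partial_2)(\eta A)\|$. Hence $A\in H^1_{loc}(\mathbb R^2)$. Taking $\eta=1$ on $\{|x_h|<R\}$ with support in $\{|x_h|<2R\}$ we get $\|A\|_{H^1(|x_h|<R)}\le C\|f\|$. As $e\in H^1(\mathbb R)$, this proves (ii) and (iii) for $w_1$. For $|x_h|\ge2R$ and $|y_h|\le R$ we have $|x_h-y_h|\ge|x_h|/2$, so $|A(x_h)|\le\|a\|_{L^1}/(\pi|x_h|)$. Since $\|e\|=1$,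
$$\int_{|x_h|<\rho}|w_1|^2\,dx=\int_{|x_h|<\rho}|A|^2\,dx_h\le C_f+\int_{2R<|x_h|<\max(\rho,2R)}\frac{\|a\|_{L^1}^2}{\pi^2|x_h|^2}\,dx_h\le C_f'(1+\log\rho),$$
which is (iv) for $w_1$.

**Step 1b.** This step shows that $P_0^*$ has a lower bound once the mode $(0,e)$ is removed. The operator $\boldsymbol\sigma\cdot\nabla$ is the Fourier multiplier by $i\boldsymbol\sigma\cdot\xi$, so it is skew-adjoint with domain $H^1$; and $\kappa s_0$ is bounded and symmetric. Hence $P_0$ is closed on $H^1$, $P_0^*=-\boldsymbol\sigma\cdot\nabla+\kappa s_0$ on $H^1$, and $P_0^{**}=P_0$. We expand $\|P_0^*h\|^2$ as in Lemma 4 (with the opposite sign in front of $\operatorname{div}V$) and use $\int s_0\operatorname{div}V=-2\int_\Pi V_3$ and $V_3=|h_1|^2-|h_2|^2$. For $h=(h_1,h_2)\in H^1$ this gives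
$$\|P_0^*h\|^2=a_+[h_1]+a_-[h_2],\qquad a_\pm[h]=\int|\nabla h|^2+\kappa^2|h|^2\,dx\pm2\kappa\int_\Pi|h|^2\,dx_h. \tag{5}$$

Let $t(g,\tilde g)$ be the sesquilinear form of $t$, linear in the first argument. Integrating by parts on the two half-lines, with $e''=\kappa^2e$ off $0$ and $e'(0^\pm)=\mp\kappa e(0)$,
$$t(g,e)=\int g'e'\,dz-2\kappa g(0)e(0)=2\kappa g(0)e(0)-\kappa^2\langle g,e\rangle-2\kappa g(0)e(0)=-\kappa^2\langle g,e\rangle. \tag{6}$$

We claim that $t[g]\ge0$ whenever $g\perp e$. If $t[g]<0$ for some $g\perp e$, then by (6) $t(g,e)=0$, and $t[e]=-\kappa^2$. So $t$ is negative definite on the two-dimensional space $\operatorname{span}\{g,e\}$. But that space contains a nonzero element vanishing at $0$, and on it $t$ is just $\int|\cdot'|^2\ge0$, a contradiction.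

If $h\in H^1(\mathbb R^3)$ and $Eh=0$, almost every slice $h(x_h,\cdot)$ is orthogonal to $e$, so
$$a_-[h]=\int|\nabla_hh|^2+\kappa^2|h|^2\,dx+\int_{\mathbb R^2}t[h(x_h,\cdot)]\,dx_h\ \ge\ \kappa^2\|h\|^2. \tag{7}$$
Moreover $a_-(h,Eg)=0$ if $Eh=0$ and $g\in H^1$. Write $Eg=e\,b$ with $b=\int eg\,dz\in H^1(\mathbb R^2)$. The three parts of $a_-(h,eb)$ are
$$\int_{\mathbb R^2}\Big(\nabla_h\!\int eh\,dz\Big)\cdot\overline{\nabla b}\,dx_h=0,\qquad \kappa^2\langle h,Eg\rangle=0,\qquad \int t(h(x_h,\cdot),e)\,\bar b\,dx_h=-\kappa^2\int\langle h(x_h,\cdot),e\rangle\,\bar b\,dx_h=0,$$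
the last by (6).

**Step 1c.** This step solves $P_0w_2=f^\perp$ by the Riesz theorem. Let $\mathcal H=\{h\in H^1(\mathbb R^3;\mathbb C^2):Eh_2=0\}$, a closed subspace of $H^1$. By (5), (7) and $a_+[h_1]\ge\kappa^2\|h_1\|^2$, on $\mathcal H$
$$\|P_0^*h\|\ge\kappa\|h\|,\qquad \|\nabla h\|=\|\boldsymbol\sigma\cdot\nabla h\|\le\|P_0^*h\|+\kappa\|h\|\le2\|P_0^*h\| .$$
So $\langle P_0^*\cdot,P_0^*\cdot\rangle$ is an inner product on $\mathcal H$ equivalent to that of $H^1$. By Riesz there is $h\in\mathcal H$, depending linearly on $f$, with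
$$\langle P_0^*h,P_0^*g\rangle=\langle f^\perp,g\rangle\qquad\text{for all }g\in\mathcal H.$$
For $g=(0,Eg_2)$ both sides vanish. By the polarized form of (5) the left side is $a_-(h_2,Eg_2)=0$, and the right side is $\langle(1-E)f_2,Eg_2\rangle=0$. As $(g_1,g_2)=(g_1,(1-E)g_2)+(0,Eg_2)$, the identity holds for all $g\in H^1=D(P_0^*)$. This says that $w_2:=P_0^*h$ lies in $D(P_0^{**})=D(P_0)=H^1$ and $P_0w_2=f^\perp$. Taking $g=h$,
$$\|w_2\|^2=\langle f^\perp,h\rangle\le\|f\|\,\|h\|\le\|f\|\,\frac{\|w_2\|}\kappa,\qquad\text{so}\qquad\|w_2\|\le\frac{\|f\|}\kappa,\qquad \|\nabla w_2\|=\|f^\perp-\kappa s_0w_2\|\le2\|f\| .$$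
So $w_2\in H^1(\mathbb R^3)$ with norm at most $C\|f\|$, and (ii)–(iv) hold for $w_2$ as well. Adding, $P_0(w_1+w_2)=(0,ea)+f^\perp=f$. $\square$

## 5. Zero modes from the Fredholm alternative

**Step 2.** The purpose is to produce a nonzero solution of $P\psi=0$ for every $M$ in Theorem 2, growing no faster than the flat mode $\psi_0=(e(z),0)$. By (4), $P_0\psi_0=0$.

**Lemma 6.** There is $\psi\in H^1_{loc}(\mathbb R^3;\mathbb C^2)$, $\psi\not\equiv0$, with $P\psi=0$, with $\eta(x_h)\psi\in H^1(\mathbb R^3)$ for compactly supported Lipschitz $\eta$, and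
$$\int_{|x_h|<\rho}|\psi|^2\,dx\le C\rho^2\qquad(\rho\ge1). \tag{8}$$

Proof. Let $W=M-\kappa s_0$, which is bounded and vanishes a.e. outside $B_R$, so $P=P_0+W$. For $g\in L^2(B_R;\mathbb C^2)$,
$$P(\psi_0+\mathcal Rg)=W\psi_0+g+W\mathcal Rg,\qquad P(\mathcal Rg)=g+W\mathcal Rg .$$
All terms on the right are supported in $B_R$. By Lemma 5(ii) and Rellich's theorem, $g\mapsto\mathcal Rg|_{B_R}$ is compact on $L^2(B_R;\mathbb C^2)$, and hence so is $W\mathcal R$. By the Fredholm alternative $1+W\mathcal R$ is either onto or has a nontrivial kernel.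

In the first case $g+W\mathcal Rg=-W\psi_0$ has a solution, and $\psi=\psi_0+\mathcal Rg$ satisfies $P\psi=0$. It is not zero, because $\int_{|x_h|<\rho}|\psi_0|^2=\pi\rho^2$ while $\int_{|x_h|<\rho}|\mathcal Rg|^2=O(\log\rho)$. In the second case there is $g\ne0$ with $g+W\mathcal Rg=0$, and $\psi=\mathcal Rg$ satisfies $P\psi=0$. It is not zero, because $P_0\psi=g\ne0$. In both cases the localization property and (8) follow from Lemma 5(iii), (iv) and the form of $\psi_0$. $\square$

Both alternatives serve us, so no condition on $M$ is needed. For $M=\kappa s_0$ we have $W=0$, so $g=0$ and $\psi=\psi_0$.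

## 6. Logarithmic cutoff, and why the components have a sign

**Step 3.** The purpose is to turn $\psi$ into $H^1$ functions on which $q$ tends to $0$. Take $\zeta_n$ from (2). By Lemma 6, $\zeta_n\psi\in H^1$; and $P(\zeta_n\psi)=\zeta_nP\psi+(\boldsymbol\sigma\cdot\nabla\zeta_n)\psi=(\boldsymbol\sigma\cdot\nabla\zeta_n)\psi$. On $n\le|x_h|\le n^2$ we have $|\nabla\zeta_n|=1/(|x_h|\log n)$. Cover this region by $O(\log n)$ annular regions $\{2^jn\le|x_h|\le2^{j+1}n\}$, $j=0,1,\dots$, and use (8) on each:
$$\|P(\zeta_n\psi)\|^2=\int|\nabla\zeta_n|^2|\psi|^2\,dx\le\frac1{(\log n)^2}\sum_j\frac{C(2^{j+1}n)^2}{(2^jn)^2}\le\frac{C'}{\log n}\longrightarrow0. \tag{9}$$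
Each annulus contributes the same bounded amount; the growth $\rho^2$ in (8) is exactly what the logarithmic cutoff tolerates here.

From now on assume $q\ge0$ on $H^1(\mathbb R^3)$. Let $f_1,\dots,f_4$ be the real components of $\psi$. By (3) and (9), $0\le q[\zeta_nf_k]\le\|P(\zeta_n\psi)\|^2\to0$ for each $k$. As $\sqrt q$ is a seminorm, $q[\zeta_nf]\to0$ for every real linear combination $f$ of the $f_k$. Since $|\nabla|u||=|\nabla u|$ a.e. and $T|u|=|Tu|$ for real $u\in H^1$ (Lemma 3),
$$q[\zeta_n|f|]=q[|\zeta_nf|]=q[\zeta_nf]\to0 .$$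

**Step 4.** The purpose is to show that $f$ and $|f|$ solve the Euler–Lagrange equation of $q$. For $w\in H^1_{loc}$ and real $\varphi\in C_c^\infty$ put $q(w,\varphi)=\int\nabla w\cdot\nabla\varphi+M^2w\varphi\,dx-\int(Tw)\varphi\,d\nu$. For $n$ large $\zeta_n=1$ near $\operatorname{supp}\varphi$. Locality of $T$ and the Cauchy–Schwarz inequality for the nonnegative form $q$ give
$$|q(f,\varphi)|^2=|q(\zeta_nf,\varphi)|^2\le q[\zeta_nf]\,q[\varphi]\to0,$$
and likewise for $|f|$. So $q(f,\varphi)=q(|f|,\varphi)=0$ for all real $\varphi\in C_c^\infty$.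

**Step 5.** The purpose is to deduce that each $f$ has a strict sign. Put $f_\pm=\frac12(|f|\pm f)\ge0$, so $f_+f_-=0$. By Step 4 and $Tf_\pm=\frac12(|Tf|\pm Tf)\ge0$,
$$\int\nabla f_\pm\cdot\nabla\varphi+M^2f_\pm\varphi\,dx=\int(Tf_\pm)\varphi\,d\nu\ge0\qquad(0\le\varphi\in C_c^\infty).$$
Replacing $M^2$ by the larger constant $\|M\|_\infty^2$ only increases the left side, so $f_\pm\in H^1_{loc}$ are nonnegative weak supersolutions: $-\Delta f_\pm+\|M\|_\infty^2f_\pm\ge0$ on $\mathbb R^3$. The measure has disappeared, having the good sign. The weak Harnack inequality (Gilbarg–Trudinger, Theorem 8.18, with $p=1$) applies: for every $r>0$ there is $c_r>0$ with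
$$\operatorname*{ess\,inf}_{B_r}f_\pm\ \ge\ c_r\int_{B_{2r}}f_\pm\,dx .$$
If $f_+\not\equiv0$, the integral is positive for all large $r$, so $f_+$ has positive essential infimum on every ball; the same holds for $f_-$. As $f_+f_-=0$, not both can happen. We have shown:
$$\text{each real linear combination }f\text{ is }\equiv0,\text{ or one of }\pm f\text{ has positive essential infimum on every compact set.} \tag{10}$$

**Step 6.** The purpose is to show that $\psi$ has a constant direction. Since $\psi\not\equiv0$, some real component $f$ is $\not\equiv0$; after a change of sign it is positive in the sense of (10). Let $g$ be any other real component and put $\tau=\int_{B_1}g\big/\int_{B_1}f$. The combination $g-\tau f$ has zero integral over $B_1$, so neither it nor its negative has positive essential infimum on $\overline{B_1}$. By (10), $g-\tau f\equiv0$. Thus every component is a constant multiple of $f$, and after normalization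
$$\psi=u\,\chi,\qquad\chi\in\mathbb C^2\text{ constant},\ |\chi|=1,\qquad u\in H^1_{loc}\text{ real, with positive essential infimum on compact sets.} \tag{11}$$

## 7. A constant spinor direction forces $M=\kappa s_0$

**Step 7.** The purpose is to turn $P\psi=0$ into the overdetermined scalar equation of Section 3. With (11), $P\psi=0$ reads
$$\sum_j\partial_ju\,\sigma_j\chi=-Mu\,\chi .$$
From $\sigma_k\sigma_j=\delta_{jk}+i\sum_l\varepsilon_{kjl}\sigma_l$ and the reality of $\chi^*\sigma_l\chi$ we get $\operatorname{Re}\big((\sigma_k\chi)^*\sigma_j\chi\big)=\delta_{jk}$. Multiply the equation from the left by $(\sigma_k\chi)^*$ and take real parts: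
$$\partial_ku=-Mu\,\mathbf e_k,\qquad \mathbf e=(\chi^*\sigma_1\chi,\chi^*\sigma_2\chi,\chi^*\sigma_3\chi)\in\mathbb R^3,\qquad|\mathbf e|=|\chi|^2=1,$$
where the length of $\mathbf e$ was computed in the proof of Lemma 4. Since $u$ is bounded below by positive constants on compact sets, the chain rule gives $L=\log u\in H^1_{loc}$ and
$$\nabla L=-M\,\mathbf e\quad\text{a.e. in }\mathbb R^3. \tag{12}$$
(In the flat case $\chi=(1,0)$, $\mathbf e=(0,0,1)$ and $L=-\kappa|z|+\text{const}$.)

**Step 8.** The purpose is to extract a translation invariance of $M$. By (12) $L$ has bounded gradient, so it is Lipschitz after modification on a null set. Its mollifications $L_\varepsilon$ satisfy $v\cdot\nabla L_\varepsilon=0$ for $v\perp\mathbf e$. Letting $\varepsilon\to0$, $L(x+v)=L(x)$ for all $x$ and all $v\perp\mathbf e$. Since $M=-\mathbf e\cdot\nabla L$ a.e.,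
$$M(x+v)=M(x)\quad\text{for a.e. }x,\ \text{for every }v\perp\mathbf e. \tag{13}$$

**Step 9.** The purpose is to identify $\mathbf e$. Write $e_3=(0,0,1)$; we claim $\mathbf e=\pm e_3$. Otherwise $v=e_3-(e_3\cdot\mathbf e)\mathbf e$ is orthogonal to $\mathbf e$ and has $v_3=1-(e_3\cdot\mathbf e)^2>0$. For $t$ large, $B_1+tv\subset\{z>0\}\setminus B_R$ and $B_1-tv\subset\{z<0\}\setminus B_R$. So (13) gives, for a.e. $x\in B_1$,
$$\kappa=M(x+tv)=M(x)=M(x-tv)=-\kappa,$$
a contradiction.

**Step 10.** The purpose is to carry the known values of $M$ into $B_R$. Take a horizontal $v$ with $|v|=2R$. By Step 9 $v\perp\mathbf e$, and $(B_R+v)\cap B_R=\emptyset$. For a.e. $x\in B_R$, (13) gives $M(x)=M(x+v)=\kappa s_0(x+v)=\kappa s_0(x)$. Hence $M=\kappa s_0$ a.e., and Theorem 2 is proved. $\blacksquare$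

## 8. The two sides of $\Sigma$, and Theorem 1

Let $\Sigma$ be a locally deformed hyperplane, and choose $R$ with $\mathcal K\subset B_R$.

**Step 11.** The purpose is to define the sign function $s$, although $\Sigma$ need not be a graph. For open $U\subset\mathbb R^3$ call $s:U\setminus\Sigma\to\{1,-1\}$ *admissible* if it is locally constant and every point of $\Sigma\cap U$ lies in the closure of $\{s=1\}$ and of $\{s=-1\}$. For example, if $\Sigma$ is the graph of $f$, then $s=\operatorname{sgn}(z-f(x_h))$ is admissible on $\mathbb R^3$. On the other hand, $s\equiv1$ is not admissible on any open set that meets $\Sigma$. The condition is local: restrictions of admissible functions are admissible, and functions that are admissible near each point are admissible.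

Call $U$ *basic* if it is a ball disjoint from $\Sigma$, or a cylinder in which $\Sigma$ is a Lipschitz graph as in the definition. In the second case $U\setminus\Sigma$ consists of two connected sides, each having all of $\Sigma\cap U$ in its closure. An admissible function on a basic $U$ is constant on the ball, respectively takes opposite constant values on the two sides; so there are exactly two of them, and they differ by the factor $-1$. Because $\Sigma$ is closed, basic sets form a basis of the topology.

Let $\mathcal E$ be the set of pairs $(x,\gamma)$, where $\gamma$ is a germ at $x$ of an admissible function (an admissible function near $x$, up to equality near $x$). Its topology has as basis the sets $\{(y,\text{germ of }s\text{ at }y):y\in U\}$, with $U$ basic and $s$ admissible on $U$. Over a basic $U$ with admissible functions $\pm s_U$, a germ at $y\in U$ is represented on some basic $U'$ with $y\in U'\subset U$. There the only two admissible functions are the restrictions of $\pm s_U$, and these differ on $U'\setminus\Sigma\neq\emptyset$.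 So the part of $\mathcal E$ over $U$ is two disjoint copies of $U$: $\mathcal E\to\mathbb R^3$ is a two-sheeted covering. Since $\mathbb R^3$ is simply connected, the covering is trivial and has a continuous section. Evaluating the chosen germ at each $x\notin\Sigma$ gives an admissible $s$ on $\mathbb R^3\setminus\Sigma$.

**Step 12.** The purpose is to normalize $s$ at infinity. The sets $\{\pm x_3>0,\ |x|>R\}$ are connected and disjoint from $\Sigma$, so $s$ is constant on each. By admissibility at a point of $\Pi\setminus\overline{B_R}\subset\Sigma$ the two constants are different. Replacing $s$ by $-s$ if necessary, $s=s_0$ on $\{|x|>R\}\setminus\Pi$. Put $\Omega_\pm=\{s=\pm1\}$. These are disjoint open sets with $\mathbb R^3=\Omega_+\cup\Omega_-\cup\Sigma$. Moreover $|\Sigma|=0$, as $\Sigma$ is covered by countably many Lipschitz graphs. Every point of $\Sigma$ is a limit of points of $\Omega_+$ and of points of $\Omega_-$.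

**Step 13.** The purpose is to verify the hypotheses of Theorem 2 for
$$M=\kappa s,\qquad\nu=2\kappa\sigma=\alpha\sigma .$$
By Step 12, $M=\kappa s_0$ a.e. outside $B_R$. The measure $\nu$ is Radon.

For (a), let $\chi\in C_c^\infty$ be supported in a cylinder in which $\Sigma=\{y_3=g(y')\}$ with Lipschitz constant $\Lambda$. For $u\in C_c^\infty$,
$$|\chi u|^2(y',g(y'))=-\int_{g(y')}^\infty\partial_3|\chi u|^2\,dy_3\le\int\big(|\chi u|^2+|\nabla(\chi u)|^2\big)\,dy_3,$$
and integration over $y'$ with $d\sigma=\sqrt{1+|\nabla g|^2}\,dy'$ gives $\int_\Sigma|\chi u|^2d\sigma\le\sqrt{1+\Lambda^2}\,\|\chi u\|_{H^1}^2\le C\|u\|_{H^1}^2$. Finitely many cylinders cover the compact set $\Sigma\cap\overline{B_{2R}}$. Choosing nonnegative cutoffs $\chi_i$ supported in them with $\sum_i\chi_i^2\ge1$ there, and summing, bounds $\int_{\Sigma\cap B_{2R}}|u|^2d\sigma$. On the rest $\Sigma=\Pi$. With a smooth bounded cutoff $\theta$ with bounded gradient, vanishing on $B_R$ and equal to $1$ outside $B_{2R}$, the same estimate on $\Pi$ (with $\Lambda=0$)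 gives $\int_{\Sigma\setminus B_{2R}}|u|^2d\sigma\le\|\theta u\|_{H^1}^2\le C\|u\|_{H^1}^2$. So (a) holds, and the resulting $T$ is the usual trace in $Q_{\alpha,\Sigma}$.

For (b), let first $F\in C_c^1$ be supported in such a cylinder, where $s=\epsilon$ above and $s=-\epsilon$ below the graph, $\epsilon=\pm1$. Let $\mathbf n_{\rm up}$ be the upward unit normal. The divergence theorem for Lipschitz graph domains gives $-\int F\cdot\mathbf n_{\rm up}\,d\sigma$ for the integral of $\operatorname{div}F$ above the graph, and $+\int F\cdot\mathbf n_{\rm up}\,d\sigma$ below. With $\mathbf n=\epsilon\,\mathbf n_{\rm up}$, the unit normal pointing into $\Omega_+$,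
$$\int s\operatorname{div}F\,dx=-2\int_\Sigma F\cdot\mathbf n\,d\sigma. \tag{14}$$
If $\operatorname{supp}F\cap\Sigma=\emptyset$, then $s$ is locally constant near $\operatorname{supp}F$, so $sF\in C_c^1$ and both sides of (14) vanish. By a partition of unity (14) holds for all $F\in C_c^1$. Hence $\big|\int M\operatorname{div}F\,dx\big|\le2\kappa\int_\Sigma|F|\,d\sigma=\int|F|\,d\nu$.

Since $M^2=\kappa^2=\frac14\alpha^2$ a.e., the form of Theorem 2 is
$$q[u]=Q_{\alpha,\Sigma}[u]+\tfrac14\alpha^2\|u\|^2,\qquad u\in H^1(\mathbb R^3).$$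

**Step 14.** The purpose is to conclude that absence of energy below $-\frac14\alpha^2$ forces $\Sigma=\Pi$ as sets. Suppose $\inf\sigma(H_{\alpha,\Sigma})\ge-\frac14\alpha^2$. Then $q\ge0$ on $H^1(\mathbb R^3)$, and Theorem 2 gives $s=s_0$ a.e. The open set $\Omega_+\cap\{x_3<0\}$ is null, hence empty. So the open set $\Omega_+$ is contained in $\{x_3\ge0\}$, and being open it is contained in $\{x_3>0\}$. In the same way $\Omega_-\subset\{x_3<0\}$. Therefore $\Pi$ meets neither $\Omega_+$ nor $\Omega_-$, that is, $\Pi\subset\Sigma$. Conversely every $x\in\Sigma$ is a limit of points of $\Omega_+$ and of points of $\Omega_-$, so $x_3\ge0$ and $x_3\le0$; that is, $\Sigma\subset\Pi$. Thus $\Sigma=\Pi$.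

Consequently, if $\Sigma\ne\Pi$, then for every $\alpha>0$
$$\inf\sigma(H_{\alpha,\Sigma})<-\tfrac14\alpha^2=\inf\sigma_{\rm ess}(H_{\alpha,\Sigma}).$$
The point $\inf\sigma(H_{\alpha,\Sigma})$ belongs to the spectrum but not to the essential spectrum, so it lies in $\sigma_d(H_{\alpha,\Sigma})$, which is therefore not empty. This proves Theorem 1. $\blacksquare$
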